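\title{Distance-preserving minors need quartic size, even for planar graphs}

\begin{abstract}
Every graph with positive edge lengths and $k$ terminals has a minor on at most $k^4$ vertices that preserves all distances between terminals. We show that this bound is optimal up to a constant factor, both for general graphs and for planar graphs. For general graphs a grid with dyadically labeled rows and columns gives the lower bound $(k/30)^4$. For planar graphs we obtain the lower bound $10^{-22}k^4$ from the dual graph of an arrangement of curves; it holds for unit edge lengths, and it also holds when distances may be stretched by a factor $1+1/(15k^2)$.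
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are finite, simple and undirected. Let $G=(V,E,\ell)$ be a graph with positive edge lengths $\ell$ and shortest-path distance $d_G$, and let $T\subseteq V$ be a set of $k$ vertices, the \emph{terminals}. Suppose that only the distances between terminals matter. How small a graph can store them? If every graph is allowed, the complete graph on $T$ with lengths $d_G$ does so with $k$ vertices, but it forgets the structure of $G$: for $k\ge5$ it is not planar even when $G$ is. A minor of $G$ keeps planarity and every other minor-closed property, and this leads to the following notion.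

\begin{definition}\label{def:minor}
A \emph{minor of $(G,T)$} is a graph $G'=(V',E',\ell')$ with $T\subseteq V'\subseteq V$ and arbitrary positive lengths $\ell'$, for which there are pairwise disjoint \emph{branch sets} $B_v\subseteq V$ $(v\in V')$ such that $B_v$ contains $v$ and induces a connected subgraph of $G$, and for every edge $uv\in E'$ some edge of $G$ joins $B_u$ to $B_v$. For $\varepsilon\ge0$, the minor is \emph{$(1+\varepsilon)$-preserving} if $d_G(x,y)\le d_{G'}(x,y)\le(1+\varepsilon)d_G(x,y)$ for all $x,y\in T$, and \emph{distance-preserving} if this holds with $\varepsilon=0$.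
\end{definition}

Thus $G'$ arises from $G$ by deleting vertices and edges and contracting each branch set to a vertex. Since $t\in B_t$ for every terminal $t$ and branch sets are disjoint, \emph{a terminal $t$ lies in no branch set other than $B_t$}; we use this throughout.

Let $f(k)$ be the least number such that every instance $(G,T)$ with $|T|=k$ has a distance-preserving minor with at most $f(k)$ vertices, and let $f_{\mathrm{pl}}(k)$ be the same quantity for planar $G$. It is known that $f(k)\le k^4$ \cite[Theorem 5]{notes}, and Krauthgamer and Zondiner gave planar instances for which every distance-preserving minor has $\Omega(k^2)$ vertices. The lecture notes \cite{notes} ask whether one can do better than $O(k^4)$, even for planar graphs: is $f(k)=o(k^4)$, and is $f_{\mathrm{pl}}(k)=o(k^4)$? The answer to both questions is no.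

\begin{theorem}\label{thm:main}
For all $k\ge1$,
\[
10^{-22}k^4\le f_{\mathrm{pl}}(k)\le f(k)\le k^4 .
\]
Moreover:
\begin{enumerate}
\item[(a)] $f(k)\ge(k/30)^4$ for all $k$, and $f(k)\ge10^{-4}k^4$ for $k=10(2^m-1)$, $m\ge1$;
\item[(b)] the planar lower bound holds already for planar graphs with unit edge lengths;
\item[(c)] the planar lower bound also holds for $(1+\varepsilon)$-preserving minors, for every $0\le\varepsilon\le\frac1{15k^2}$.
\end{enumerate}
In particular $f(k)=\Theta(k^4)$ and $f_{\mathrm{pl}}(k)=\Theta(k^4)$.
\end{theorem}

The exponent $4$ comes from a count of crossings: there are about $k^2$ shortest paths between terminals, hence about $k^4$ pairs of them, and it suffices to keep two vertices per pair (Remark~\ref{rem:upper}). This count looks wasteful. The lengths $\ell'$ are free, so a minor need not follow the shortest paths of $G$; it may reroute them and contract many crossings to one vertex. A lower bound has to exclude all such savings, and it has only two tools: the $\binom k2$ distances, and the way in which paths can be routed in $G$. In the plane one might well guess the answer $k^2$, because a planar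 graph contains only $O(k)$ paths that join different pairs of terminals and share nothing but their ends (Section~\ref{sec:sweeps}).

Both lower bounds have the same shape. We find about $k^2$ \emph{row paths} and about $k^2$ \emph{column paths} between terminals such that, in every admissible minor, each row path meets each column path, and no vertex lies on two row paths and a column path, or on two column paths and a row path. The meeting vertices are then distinct. Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:general} proves part (a); there the row paths share no non-terminal vertex at all. The planar bound, which alone answers both questions and does not use Section~\ref{sec:general}, is split in Section~\ref{sec:sweeps} into a geometric statement, proved in Sections~\ref{sec:graph} and~\ref{sec:pins}, and a combinatorial statement, proved in Section~\ref{sec:cuts}. The upper bound in Theorem~\ref{thm:main} is the quoted one, and $f_{\mathrm{pl}}\le f$ because planar instances are instances.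

\section{Selected paths, padding and crosscuts}\label{sec:prelim}

\subsection*{Selected paths}
Shortest paths need not be unique, and two of them may meet in a complicated way. A consistent tie-breaking rule removes this. In a graph with positive lengths, number the edges $e_1,e_2,\dots$ and give $e_n$ the \emph{weight} $2^n$. For vertices $x,y$ in one component, the \emph{selected path} is the shortest $x$--$y$ path of least total weight. It is unique, since the total weight determines the edge set. Every subpath of a selected path is selected: otherwise, replacing the subpath by the selected path with the same ends gives a shortest walk of smaller weight, and a shortest walk is a path because lengths are positive.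

Let $G$ be connected, let $G'$ be a $(1+\varepsilon)$-preserving minor of $(G,T)$, and for $x,y\in T$ let $P_{xy}=P_{yx}$ be the selected path in $G'$. We often identify a path with its vertex set.

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(P1)] Two selected paths are disjoint or intersect in a common subpath.
\item[(P2)] Let $\Lambda>0$ satisfy $2\Lambda\le d_G(x,y)$ and $(1+\varepsilon)d_G(x,y)<4\Lambda$ for all distinct $x,y\in T$. Then $P_{xy}$ contains no terminal other than $x$ and $y$.
\item[(P3)] If $d_G(x,y')+d_G(x',y)>(1+\varepsilon)\bigl(d_G(x,y)+d_G(x',y')\bigr)$, then $P_{xy}\cap P_{x'y'}=\emptyset$.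
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) Let $u,v$ be the first and the last common vertex along one of the paths. Both paths contain the selected $u$--$v$ path, and all common vertices lie on it.

(P2) A third terminal $t$ on $P_{xy}$ gives $d_{G'}(x,y)=d_{G'}(x,t)+d_{G'}(t,y)\ge4\Lambda>(1+\varepsilon)d_G(x,y)$.

(P3) If $v$ lies on both paths, exchange their halves at $v$:
\begin{align*}
d_G(x,y')+d_G(x',y)&\le d_{G'}(x,v)+d_{G'}(v,y')+d_{G'}(x',v)+d_{G'}(v,y)\\
&=d_{G'}(x,y)+d_{G'}(x',y')\le(1+\varepsilon)\bigl(d_G(x,y)+d_G(x',y')\bigr).\qedhere
\end{align*}
\end{proof}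

Property (P3) is the only way in which distances will force the shape of a minor: it turns an inequality between four distances into the disjointness of two paths. Property (P2) is arranged by attaching all terminals at the same large distance $\Lambda$ from the rest of the graph.

\begin{remark}[Where the exponent $4$ comes from]\label{rem:upper}
Let $H$ be the union of $T$ and the selected paths in $G$ itself between pairs of terminals at finite distance. A non-terminal of degree at least $3$ in $H$ lies on two of these paths that use different pairs of edges at it, so by (P1) it is an end of their common subpath. There are at most $2\binom{\binom k2}{2}\le k^4/4$ such vertices. All other non-terminals of $H$ have degree $2$; replace each maximal chain of them by one edge of the same total length. Each chain, with its two ends, is a subpath of a selected path and hence selected, so no loops or parallel edges arise. The result is a distance-preserving minor with at most $k+k^4/4$ vertices.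
\end{remark}

\subsection*{Padding}
Our constructions produce special values of $k$. The next lemma supplies the others.

\begin{lemma}\label{lem:pad}
Let $G^+$ arise from $G$ by adding a new vertex $t$ and one edge $tu$ of any positive length, and let $T^+=T\cup\{t\}$. If $(G^+,T^+)$ has a $(1+\varepsilon)$-preserving minor with $n$ vertices, then $(G,T)$ has one with at most $n$ vertices. In particular $f$ is nondecreasing.
\end{lemma}

\begin{proof}
Distances between vertices of $T$ are the same in $G$ and $G^+$. Let $G'$ be the given minor. If $B_t=\{t\}$, then $t$ has at most one neighbor in $G'$, namely the vertex whose branch set contains $u$; so $t$ is an inner vertex of no path, and we delete it. If $B_t\ne\{t\}$, then $u\in B_t$ by connectivity, and hence $u\notin V(G')$. Rename the vertex $t$ as $u$, with branch set $B_t\setminus\{t\}$. This set is connected because $t$ is a leaf, and the edges of $G^+$ leaving $B_t$ are edges of $G$ leaving $B_t\setminus\{t\}$.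
\end{proof}

\subsection*{Crosscuts}
All curves below are polygonal. A \emph{closed disc} is a polygonal Jordan curve together with its inside. A \emph{crosscut} of a closed disc $\Delta$ is a simple arc whose two ends lie on $\partial\Delta$ and whose other points lie in the interior of $\Delta$. We use the following standard consequence of the Jordan curve theorem.

\begin{quote}
\textbf{Crosscut theorem.} If $\gamma$ is a crosscut of $\Delta$, then $\Delta\setminus\gamma$ has exactly two components, the \emph{sides} of $\gamma$. Each contains one of the two open arcs into which the ends of $\gamma$ divide $\partial\Delta$, and its closure is the closed disc bounded by this arc and $\gamma$.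
\end{quote}

Hence a connected subset of $\Delta$ that avoids $\gamma$ lies on one side of $\gamma$, and two crosscuts whose four ends are distinct and alternate on $\partial\Delta$ must meet.

\section{General graphs: a grid with dyadic labels}\label{sec:general}

In this section $\varepsilon=0$, and we prove part (a) of Theorem~\ref{thm:main}. Take an $N\times N$ grid. If each row and each column had its own pair of terminals at its ends, (P3) would make the row paths pairwise disjoint, likewise the column paths, and the count at the end of this section would give $N^2=(k/4)^2$. To reach $k^4$ we need $N\approx k^2$, so a row must be named by a \emph{pair} of terminals, each of which serves many rows. Then (P3) no longer separates rows that share a terminal, and a path in the minor between the two terminals of a row need not be routed near that row. The remedy is a hierarchy: rows of different levels use different terminals and are separated by (P3), and the rows of low level act as walls that confine the rows of higher level.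

\subsection*{The instance}
Let $m\ge1$, $N=4^m-1$ and $\Lambda=3N$. The \emph{level} of $r\in\{1,\dots,N\}$ is the number $j\in\{0,\dots,2m-1\}$ such that $r$ is an odd multiple of $2^{2m-1-j}$. There are $2^j$ numbers of level $j$. The numbers of level less than $j$ are the multiples of $2^{2m-j}$. They cut $\{1,\dots,N\}$ into $2^j$ intervals, the \emph{$j$-strips}, and each $j$-strip contains exactly one number of level $j$, its midpoint.

Take pairwise disjoint sets $A_j,B_j$ with $|A_j|=2^{\lfloor j/2\rfloor}$ and $|B_j|=2^{\lceil j/2\rceil}$, and a bijection $r\mapsto(\alpha(r),\beta(r))$ from the numbers of level $j$ to $A_j\times B_j$. The graph $G$ consists of the $N\times N$ grid with vertices $(r,s)$ (row $r$, column $s$) and unit edges, and of terminals attached by edges of length $\Lambda$. The \emph{left terminal} $a\in\bigcup_jA_j$ is joined to all $(r,1)$ with $\alpha(r)=a$, and the \emph{right terminal} $b\in\bigcup_jB_j$ to all $(r,N)$ with $\beta(r)=b$. Further disjoint copies of these sets give \emph{bottom} and \emph{top terminals}, joined in the same way to the vertices $(1,s)$ and $(N,s)$. Summing over even and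 odd $j<2m$ separately,
\[
k=2\sum_{j<2m}\bigl(2^{\lfloor j/2\rfloor}+2^{\lceil j/2\rceil}\bigr)=2\bigl(2(2^m-1)+3(2^m-1)\bigr)=10(2^m-1).
\]
A path between two terminals begins and ends with an edge of length $\Lambda$, and the grid has diameter less than $2N$. So all terminal distances lie in $[2\Lambda,2\Lambda+2N]\subseteq[2\Lambda,4\Lambda)$ and (P2) applies. A path of $G$ through a third terminal costs at least $4\Lambda$ and is not shortest. Therefore, for a left terminal $a$ and a right terminal $b$,
\[
d_G(a,b)=2\Lambda+N-1+\min\{|r-r'|:\alpha(r)=a,\ \beta(r')=b\}.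
\]
This equals $2\Lambda+N-1$ if $(a,b)=(\alpha(r),\beta(r))$ for some $r$, and it is at least $2\Lambda+N$ if $a\in A_j$ and $b\in B_{j'}$ with $j\ne j'$.

\subsection*{Lifts}
Let $G'$ be a distance-preserving minor and let $P_r=P_{\alpha(r)\beta(r)}$ be the \emph{row path} of $r$. To use the planarity of the grid we pull $P_r$ back to $G$. Choose for each edge of $P_r$ an edge of $G$ between the two branch sets, and join consecutive chosen edges, and the two terminals, by paths inside the branch sets. This gives a path in $G$ from $\alpha(r)$ to $\beta(r)$ that lies in $\bigcup_{v\in P_r}B_v$ and meets each $B_v$, $v\in P_r$. A terminal $t$ on it lies in some $B_v$ with $v\in P_r$, so $t=v\in P_r$, and $t$ is an end by (P2). Removing the two ends leaves a grid path $Q_r$, the \emph{lift} of $P_r$, from some $(\lambda_r,1)$ to some $(\rho_r,N)$ with $\alpha(\lambda_r)=\alpha(r)$ and $\beta(\rho_r)=\beta(r)$. In particular $\lambda_r$ and $\rho_r$ have the same level as $r$. Disjoint paths have disjoint lifts.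

Draw $(r,s)$ at the point $(s,r)$ of the square $[0,N+1]^2$. A grid path that ends in the first or last column (row) can be extended by a horizontal (vertical) unit segment to the boundary of the square. Extended at both ends it is a crosscut, and two extended paths meet only if the grid paths share a vertex. Since crosscuts with alternating ends meet, we obtain:
\begin{enumerate}
\item[(G1)] if a path from $(\lambda,1)$ to $(\rho,N)$ and a path from $(r',1)$ to $(r',N)$ are disjoint, then $\lambda,\rho<r'$ or $\lambda,\rho>r'$;
\item[(G2)] if $r<r'<r''$, a path from $(r,1)$ to $(r'',1)$ meets every path from $(r',1)$ to $(r',N)$;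
\item[(G3)] a path from the first to the last column meets every path from the first to the last row.
\end{enumerate}

\begin{example}[$m=1$]
Here $N=3$ and $\Lambda=9$. Row $2$ has level $0$ and terminals $a_0,b_0$; rows $1$ and $3$ have level $1$, the common left terminal $a_1$, and right terminals $b_1,b_1'$. We have $d_G(a_0,b_0)=d_G(a_1,b_1)=20$ and $d_G(a_0,b_1)=d_G(a_1,b_0)=21$. As $42>40$, (P3) shows that $P_2$ is disjoint from $P_1$, and the same numbers with $b_1'$ show that it is disjoint from $P_3$. The lift $Q_2$ runs from $(2,1)$ to $(2,3)$, the only neighbors of $a_0$ and $b_0$. The lift $Q_1$ ends at $(1,3)$ and starts at $(1,1)$ or $(3,1)$; by (G1) it starts at $(1,1)$. Likewise $Q_3$ runs from $(3,1)$ to $(3,3)$. Distances alone do not separate $P_1$ from $P_3$, which share $a_1$. But a common non-terminal $v$ would give a connected set $B_v$ of grid vertices that meets $Q_1$ and $Q_3$ and avoids $Q_2$, against (G2).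
\end{example}

\begin{lemma}\label{lem:rows}
We have $\lambda_r=\rho_r=r$ for all $r$, and for $r\ne r''$ the paths $P_r$ and $P_{r''}$ share no non-terminal vertex.
\end{lemma}

\begin{proof}
\emph{Different levels.} If $r,r'$ have different levels, then
\[
d_G(\alpha(r),\beta(r'))+d_G(\alpha(r'),\beta(r))\ge2(2\Lambda+N)>2(2\Lambda+N-1),
\]
so $P_r\cap P_{r'}=\emptyset$ by (P3), and $Q_r\cap Q_{r'}=\emptyset$.

\emph{The ends of $Q_r$.} We use induction on the level $j$ of $r$. For every $r'$ of level less than $j$, the lift $Q_{r'}$ joins $(r',1)$ to $(r',N)$ and avoids $Q_r$, so by (G1) the numbers $\lambda_r,\rho_r$ lie on the same side of $r'$. Hence they lie in one $j$-strip. Both have level $j$, so both equal the midpoint $r^*$ of the strip. Now $(\alpha(r^*),\beta(r^*))=(\alpha(r),\beta(r))$, and the labeling is injective, so $r^*=r$.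

\emph{Equal levels.} Let $r<r''$ have the same level $j$. They lie in different $j$-strips, so some $r'$ of smaller level satisfies $r<r'<r''$. Suppose that a non-terminal $v$ lies on $P_r$ and $P_{r''}$. Then $v\notin P_{r'}$, so $B_v$ avoids $Q_{r'}$. Also $B_v$ contains no terminal, so it is a connected set of grid vertices, and it meets $Q_r$ and $Q_{r''}$. Thus $Q_r\cup B_v\cup Q_{r''}$ contains a grid path from $(r,1)$ to $(r'',1)$ that avoids $Q_{r'}$, contrary to (G2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Transposing the grid, Lemma~\ref{lem:rows} also holds for the column paths between bottom and top terminals. By (G3), the lift of the row path of $r$ and the lift of the column path of $s$ share a grid vertex. It lies in exactly one branch set $B_v$, and $v=v(r,s)$ lies on both paths. By (P2) the row path contains only left and right terminals and the column path only bottom and top terminals, so $v$ is a non-terminal. A non-terminal lies on at most one row path and at most one column path, so the $N^2$ vertices $v(r,s)$ are distinct. As $N=(2^m-1)(2^m+1)\ge(2^m-1)^2$, we get $f(k)\ge(2^m-1)^4=10^{-4}k^4$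 for $k=10(2^m-1)$.

For $k\ge10$ take the largest $m$ with $10(2^m-1)\le k$. Then $k<10(2^{m+1}-1)\le30(2^m-1)$, since $2^m\ge2$, and Lemma~\ref{lem:pad} gives $f(k)\ge(2^m-1)^4\ge(k/30)^4$. For $k<10$ use $|V'|\ge k\ge(k/30)^4$.
\end{proof}

\section{Planar graphs: sweeps and cuts}\label{sec:sweeps}

The instance above is not planar for $m\ge3$: contracting the rows of level $4$ gives the complete bipartite graph on $A_4\cup B_4$, with $|A_4|=|B_4|=4$. No planar instance can work in the same way. If paths in a planar graph join different pairs of terminals and share only their ends, contracting them gives a simple planar graph on $k$ vertices, which has fewer than $3k$ edges by Euler's formula. With such rows and columns one gets at most $9k^2$ crossings.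

So the rows must be allowed to meet each other. We place terminals $a_i$ on the left side and $b_j$ on the right side of a disc, both numbered upwards, and index the rows by a set $R$ of pairs $(i,j)$. Two rows may share an end, and then their paths may run together for a long way; or their ends may alternate, and then they must cross. What the count needs is only that two rows never meet \emph{on a column}. We force the meetings to happen to the left or to the right of all columns by means of extra terminals inside the disc, called pins. Suppose that row $z'$ starts below row $z$, and that a pin to the left of all columns is known to lie above $z$ and below $z'$. Then the two rows have already crossed when they pass the pin, and by (P1) they cannot meet again later. A pin sees the rows in some vertical order and cuts this order in two. This section isolates the combinatorial data.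

Let $R\subseteq\mathbb Z^2$ be finite and nonempty, with elements $z=(i_z,j_z)$, and let $A=\{i_z:z\in R\}$ and $B=\{j_z:z\in R\}$. Write $z\le z'$ if $i_z\le i_{z'}$ and $j_z\le j_{z'}$, and $z\ll z'$ if both inequalities are strict. Say that $p$ is \emph{northwest of} $q$ if $i_p<i_q$ and $j_p>j_q$. Two distinct elements are $\le$-comparable, or one is northwest of the other. Let $\mathrm{lex}(i,j)$ be the linear order that sorts by $i$ and then by $j$, and $\mathrm{lex}(j,i)$ the one that sorts by $j$ and then by $i$. Both extend $\le$. If $p$ is northwest of $q$, then $p$ comes first in $\mathrm{lex}(i,j)$ and $q$ comes first in $\mathrm{lex}(j,i)$.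

\begin{definition}\label{def:sweep}
A \emph{sweep} of $R$ is a sequence $O_{-m},\dots,O_0,\dots,O_n$ $(m,n\ge1)$ of linear orders on $R$ such that
\begin{enumerate}
\item[(S1)] $O_{-m}=\mathrm{lex}(i,j)$ and $O_n=\mathrm{lex}(j,i)$;
\item[(S2)] every $O_\kappa$ extends $\le$;
\item[(S3)] if $p$ is northwest of $q$, their relative order changes exactly once along the sequence.
\end{enumerate}
A \emph{cut} is a pair $(U,\kappa)$ with $\kappa\ne0$ and $U$ an initial segment of $O_\kappa$; it is a \emph{left cut} if $\kappa<0$ and a \emph{right cut} if $\kappa>0$. It \emph{prefers $z$ to $z'$} if $z\in U$ and $z'\notin U$. A family $\mathcal C$ of cuts is \emph{separating} if for any two distinct elements of $R$, named $z,z'$ in a suitable order, one of the following holds: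
\begin{enumerate}
\item[(i)] $z\ll z'$;
\item[(ii)] $i_{z'}\le i_z$ and some left cut in $\mathcal C$ prefers $z$ to $z'$;
\item[(iii)] $j_{z'}\le j_z$ and some right cut in $\mathcal C$ prefers $z$ to $z'$.
\end{enumerate}
\end{definition}

The orders are the bottom-to-top orders of the rows on successive vertical lines, and all columns pass where the order is $O_0$. We usually write $U$ for $(U,\kappa)$. By (S2), every cut is a \emph{down-set}: $z\le z'\in U$ implies $z\in U$.

\begin{proposition}[Geometry]\label{prop:geom}
Let $R$ have a sweep with a separating family $\mathcal C$ of cuts, and let $\Lambda=4|R|+1$. There are a connected planar graph $G$ with unit edge lengths and a set $T$ of $2(|A|+3|B|+|\mathcal C|)$ terminals such that, for $0\le\varepsilon<\frac1{3\Lambda}$, every $(1+\varepsilon)$-preserving minor of $(G,T)$ has at least $|R|^2$ vertices.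
\end{proposition}

Separating families are easy to find; small ones are not.

\begin{example}\label{ex:trivial}
Let $M$ be any linear extension of $\le$. Then $\mathrm{lex}(i,j),M,M,M,\mathrm{lex}(j,i)$ is a sweep with $m=n=2$. Take all initial segments of $M$ as left cuts and as right cuts. If $z$ precedes $z'$ in $M$, the segment ending at $z$ prefers $z$ to $z'$, and if (i) fails then $i_{z'}\le i_z$ or $j_{z'}\le j_z$. So the family is separating. For $R=\{1,\dots,w\}^2$ it has about $2w^2$ cuts, and Proposition~\ref{prop:geom} gives $w^4$ vertices for $k=\Theta(w^2)$ terminals: only a quadratic bound.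
\end{example}

To get $k^4$ we need $|R|\approx w^2$ with $O(w)$ cuts. A cut must then do the work of many initial segments of $O_0$, and this is possible because it lives in a different order.

\begin{example}\label{ex:four}
Let $p_1=(0,2)$, $p_2=(0,3)$, $q_1=(1,0)$, $q_2=(1,1)$; each $p$ is northwest of each $q$. Let $O_{-3}=p_1p_2q_1q_2$, $O_{-2}=q_1p_1q_2p_2$ and $O_{-1}=O_0=O_1=q_1q_2p_1p_2$ (Figure~\ref{fig:four}). The pair $p_1,q_2$ is reversed in the second step and the other three northwest pairs in the first, so this is a sweep. No pair satisfies (i), so initial segments of $O_0$ alone would separate only if all three proper ones were used. But two left cuts suffice: $\{q_1,q_2\}$ in $O_{-1}$ prefers each $q$ to each $p$, and $\{q_1,p_1\}$ in $O_{-2}$ prefers $q_1$ to $q_2$ and also $p_1$ to $p_2$.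
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.65]
\draw[dotted] (0,0.5)--(0,4.5) (2,0.5)--(2,4.5) (4,0.5)--(4,4.5) (5.5,0.5)--(5.5,4.5);
\draw[thick] (0,1)--(2,2)--(4,3)--(5.5,3) (0,2)--(2,4)--(5.5,4);
\draw[thick,gray] (0,3)--(2,1)--(5.5,1) (0,4)--(2,3)--(4,2)--(5.5,2);
\fill (2,2.5) circle (2.5pt) (4,2.5) circle (2.5pt);
\node[left] at (0,1) {$p_1$}; \node[left] at (0,2) {$p_2$};
\node[left] at (0,3) {$q_1$}; \node[left] at (0,4) {$q_2$};
\node[right] at (5.5,1) {$q_1$}; \node[right] at (5.5,2) {$q_2$};
\node[right] at (5.5,3) {$p_1$}; \node[right] at (5.5,4) {$p_2$};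
\node[below] at (0,0.5) {$O_{-3}$}; \node[below] at (2,0.5) {$O_{-2}$};
\node[below] at (4,0.5) {$O_{-1}$}; \node[below] at (5.5,0.5) {$O_0$};
\end{tikzpicture}
\caption{A sweep of four elements, one curve per element; each order is read from bottom to top on a vertical line. A dot marks a cut, which consists of the curves below it. The left dot separates $p_1$ from $p_2$ and $q_1$ from $q_2$ simultaneously.}\label{fig:four}
\end{figure}

\begin{proposition}[Combinatorics]\label{prop:comb}
For every power of two $w\ge2^7$ there is a set $R\subseteq\mathbb Z^2$ with $w^2/2\le|R|\le w^2$, $|A|\le w$, $|B|\le2w$ that has a sweep with a separating family of at most $33028\,w$ cuts.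
\end{proposition}

\begin{proof}[Proof of the planar lower bound, with parts (b) and (c) of Theorem~\ref{thm:main}]
Let $0\le\varepsilon\le\frac1{15k^2}$. If $k<128\cdot10^5$, then $k^3<10^{22}$, and for any planar instance with unit lengths and $k$ terminals every minor has $|V'|\ge k\ge10^{-22}k^4$. Let $k\ge128\cdot10^5$ and let $w$ be the largest power of two with $10^5w\le k$. Then $w\ge2^7$ and $k<2\cdot10^5w$. Apply Proposition~\ref{prop:geom} to the set $R$ of Proposition~\ref{prop:comb}. The instance $(G,T)$ has $|T|\le2(1+6+33028)w<10^5w\le k$, and $\Lambda\le4w^2+1<5w^2\le5k^2$ gives $\varepsilon<\frac1{3\Lambda}$. Attach $k-|T|$ new terminals to $G$ by pendant edges of length $1$. The new instance is planar with unit lengths and has $k$ terminals. By Lemma~\ref{lem:pad}, applied $k-|T|$ times, each of its $(1+\varepsilon)$-preserving minors has at least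
\[
|R|^2\ge\frac{w^4}4\ge\frac{k^4}{4\cdot16\cdot10^{20}}\ge10^{-22}k^4
\]
vertices.
\end{proof}

\section{The graph of a sweep and its distances}\label{sec:graph}

Fix $R$, a sweep and a separating family $\mathcal C$. We need a planar graph in which terminal distances can be read off combinatorially. We draw curves in a disc and take the dual graph of their arrangement; if any two curves cross at most once, the distance between two faces is the number of curves that separate them. The curves are obstacles, not routes. To guide the path from $a_i$ to $b_j$, we give each $z=(i,j)$ two curves $\chi_z^-$ and $\chi_z^+$ that form a corridor with $a_i$ and $b_j$ at its ends.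

\subsection*{The arcs}
Let $\mathbb D=([-2,2]\times[-1,1])\cup([-1,1]\times[-2,2])$, a closed disc in the shape of a cross (Figure~\ref{fig:cross}). Its parts with $x<-1$ and $x>1$ are the \emph{left band} and the \emph{right band}; the segments of $\partial\mathbb D$ on $x=-2$, $y=2$, $x=2$, $y=-2$ are its left, top, right and bottom \emph{sides}. The reflection $\sigma(x,y)=(y,x)$ preserves $\mathbb D$, and we write $\bar u=\sigma(u)$.

The \emph{row arcs} $\chi_z^\pm$ $(z\in R)$ are graphs of piecewise linear functions $[-2,2]\to(-1,1)$, determined by their heights on finitely many vertical lines. The \emph{double} of an order on $R$ replaces each $z$ by $\chi_z^-,\chi_z^+$. Choose abscissae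
\[
-2<x_{-m}<\dots<x_{-1}<-1<1<x_1<\dots<x_n<2
\]
and prescribe the bottom-to-top order of the heights: the double of $O_\kappa$ at $x_\kappa$; the double of $O_0$ at $x=\pm1$, with each arc horizontal in between; and orders $\Omega^{\mathrm{left}}$ at $x=-2$ and $\Omega^{\mathrm{right}}$ at $x=2$. The order $\Omega^{\mathrm{left}}$ consists of one block for each $i\in A$, in increasing order; block $i$ lists all $\chi_z^-$ with $i_z=i$ by increasing $j_z$, and then all $\chi_z^+$ with $i_z=i$ by increasing $j_z$. Thus all corridors with $i_z=i$ overlap at the left side and can share the terminal $a_i$. The order $\Omega^{\mathrm{right}}$ is defined in the same way with $i$ and $j$ exchanged. Between consecutive abscissae the arcs are straight, so two arcs cross there if and only if their order changes, and then once. Choosing the heights one at a time from the center outwards, each avoiding finitely many values, we ensure that no three arcs pass through a point.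

The \emph{column arcs} are the reflections $\bar\chi_z^\pm$. Let $\mathcal X$ be the set of all arcs, so $|\mathcal X|=4|R|=\Lambda-1$. Every arc is a crosscut of $\mathbb D$. The sides of a row arc are the points of $\mathbb D$ \emph{above} and \emph{below} its graph; reflection turns these into the points \emph{right} and \emph{left} of a column arc.

\begin{lemma}\label{lem:once}
Any two arcs of $\mathcal X$ cross at most once.
\end{lemma}

\begin{proof}
Row arcs lie in $|y|<1$ and column arcs in $|x|<1$, so a row arc and a column arc meet only in the central square, where they are horizontal and vertical. By symmetry it remains to count order changes of two row arcs. The arcs $\chi_z^-,\chi_z^+$ never change order. Between $\Omega^{\mathrm{left}}$ and the double of $\mathrm{lex}(i,j)$ exactly the pairs $\chi_z^+,\chi_{z'}^-$ with $i_z=i_{z'}$, $j_z<j_{z'}$ change; at the right end only arcs with $j_z=j_{z'}$ change. If one of $z,z'$ is northwest of the other, then $i_z\ne i_{z'}$ and $j_z\ne j_{z'}$, so there is no change at the ends, and one change along the doubles by (S3). If $z\ne z'$ are comparable, there is no change along the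 doubles by (S2), and a change at both ends would need $i_z=i_{z'}$ and $j_z=j_{z'}$.
\end{proof}

\subsection*{The terminals and the graph}
The terminals are the following distinct points of $\mathbb D$, none on an arc, together with their reflections:
\begin{itemize}
\item $a_i$ $(i\in A)$ on the left side, between the arcs $\chi^-$ and the arcs $\chi^+$ of block $i$;
\item $b_j$ $(j\in B)$ on the right side, between the arcs $\chi^-$ and the arcs $\chi^+$ of block $j$, and two \emph{guards}, $b_j^-$ just below and $b_j^+$ just above block $j$;
\item for each cut $(U,\kappa)\in\mathcal C$ a \emph{pin} $o_U$ on the line $x=x_\kappa$ with $|y|<1$, above the arcs $\chi^\pm_z$ with $z\in U$ and below those with $z\notin U$; this is possible since $U$ is an initial segment of $O_\kappa$.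
\end{itemize}
So $\bar a_i$ lies on the bottom side, and $\bar b_j^-,\bar b_j,\bar b_j^+$ lie on the top side from left to right. The set $T$ of terminals has $2(|A|+3|B|+|\mathcal C|)$ elements. The terminals on $\partial\mathbb D$, that is, all but the pins and their reflections, are called \emph{outer}. From the definition of the blocks, for every $z'\in R$,
\begin{equation}\label{eq:pos}
a_i\text{ is below }\chi_{z'}^+\iff i\le i_{z'},\qquad a_i\text{ is above }\chi_{z'}^-\iff i\ge i_{z'},
\end{equation}
and the same holds for $b_j$ and $j_{z'}$. Points of the left band are left of all column arcs, and points of the right band are right of them.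

The \emph{faces} are the components of $\mathbb D\setminus\bigcup\mathcal X$. The closure of each face is a closed disc: insert the arcs one at a time, and note that each piece of a new arc between consecutive crossings is a crosscut of an existing face, to which the crosscut theorem applies. The \emph{face graph} has the faces as vertices, and two faces are adjacent if their boundaries share a segment of an arc. The graph $G$ is the face graph together with, for each terminal $t$, a \emph{tail}: a path of $\Lambda$ edges from $t$ to the face containing the point $t$, with new inner vertices. All edges have length $1$. Put a point in the interior of each face and join it, by arcs inside the face that share only this point, to one point of a common segment with each adjacent face and to each terminal in the face. This draws $G$ in $\mathbb D$ without crossings, with exactly the outer terminals on $\partial\mathbb D$. The reflection $\sigma$ permutes $\mathcal X$, the faces and $T$, so it induces an automorphism of $G$ that maps each terminal $t$ to $\bar t$.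

\subsection*{Distances}
For points $x,y$ not on arcs let $\mathrm{sep}(x,y)$ be the number of arcs of $\mathcal X$ having $x$ and $y$ on different sides.

\begin{lemma}\label{lem:dist}
For distinct $x,y\in T$ we have $d_G(x,y)=2\Lambda+\mathrm{sep}(x,y)$. In particular $2\Lambda\le d_G(x,y)<3\Lambda$.
\end{lemma}

\begin{proof}
A path from $x$ to $y$ runs through both tails and enters no other tail, so $d_G(x,y)-2\Lambda$ is the distance of the faces of $x$ and $y$ in the face graph. Call a curve in the interior of $\mathbb D$ \emph{generic} if its ends lie in faces, it avoids the crossing points of arcs, and it meets the arcs in finitely many points, passing each time from one side of the arc to the other. The faces visited by a generic curve with $c$ crossings form a walk of length $c$ in the face graph. (The face graph is connected, since any two faces are joined by a generic curve.) Let $\gamma$ be the drawing of a shortest path between the two faces. It is a simple generic curve, and no generic curve with the same ends has fewer crossings.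

Suppose that $\gamma$ crosses an arc $\chi$ at least twice. Let $\gamma'$ be the part of $\gamma$ between two consecutive crossings $u,u'$ with $\chi$, and let $J$ be the Jordan curve formed by $\gamma'$ and the part $\chi[u,u']$ of $\chi$. An arc $\psi\ne\chi$ has both ends on $\partial\mathbb D$, outside $J$, and passes through neither $u$ nor $u'$; so it crosses $J$ an even number of times. By Lemma~\ref{lem:once} it crosses $\chi[u,u']$ at most once, and if it does, it also crosses $\gamma'$. Just before $u$ and just after $u'$ the curve $\gamma$ is on the side of $\chi$ that does not contain $\gamma'$. Leave $\gamma$ just before $u$, follow $\chi[u,u']$ closely on that side, and rejoin $\gamma$ just after $u'$. The detour is generic because there are no triple points; it crosses once each arc that crosses $\chi[u,u']$, and nothing else. So it has no more crossings than $\gamma'$ with arcs other than $\chi$, and it saves the crossings at $u$ and $u'$, a contradiction.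

Thus $\gamma$ crosses each arc at most once. It crosses an arc an odd number of times exactly if the arc separates its ends, so it has $\mathrm{sep}(x,y)\le|\mathcal X|<\Lambda$ crossings.
\end{proof}

\begin{remark}
The lemma fails if two arcs may cross twice, and this is the reason for (S3). In a square take a horizontal arc and a U-shaped arc with both ends on the top side that dips below the horizontal one. The upper left and upper right faces lie above the horizontal arc and outside the U, so no arc separates them, but they are different faces, at distance $2$.
\end{remark}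

For distinct $x,y,x',y'\in T$ let $\mathrm{sep}(xy|x'y')$ be the number of arcs with $x,y$ on one side and $x',y'$ on the other. From now on $G'$ is a $(1+\varepsilon)$-preserving minor of $(G,T)$ with $0\le\varepsilon<\frac1{3\Lambda}$. Then $(1+\varepsilon)d_G(x,y)<3\Lambda+1<4\Lambda$, so (P2) applies.

\begin{lemma}\label{lem:crit}
If $\mathrm{sep}(xy|x'y')\ge1$ and $\mathrm{sep}(xy'|x'y)=0$, then $P_{xy}\cap P_{x'y'}=\emptyset$.
\end{lemma}

\begin{proof}
Consider the contribution of one arc to
\[
D=\mathrm{sep}(x,y')+\mathrm{sep}(x',y)-\mathrm{sep}(x,y)-\mathrm{sep}(x',y').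
\]
It is $0$ if all four points are on one side. It is $0$ if one point is alone, because each point occurs in one positive and one negative term. It is $1+1-0-0=2$ for the split $xy|x'y'$, it is $0+0-1-1=-2$ for $xy'|x'y$, and $1+1-1-1=0$ for $xx'|yy'$. So $D=2\,\mathrm{sep}(xy|x'y')-2\,\mathrm{sep}(xy'|x'y)\ge2$. By Lemma~\ref{lem:dist}, $d_G(x,y')+d_G(x',y)=S+D$ with $S=d_G(x,y)+d_G(x',y')<6\Lambda$. Hence $\varepsilon S<2\le D$, and (P3) applies.
\end{proof}

Besides (P2), this is the only use of the bound on $\varepsilon$: the stretch must not consume the margin $2$. We call arcs of type $xy|x'y'$ \emph{good} and arcs of type $xy'|x'y$ \emph{bad}. For $z=(i,j)\in R$ let $P_z=P_{a_ib_j}$ be the \emph{row path} and $\bar P_z=P_{\bar a_i\bar b_j}$ the \emph{column path}.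

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\draw[thick] (-2,-1)--(-1,-1)--(-1,-2)--(1,-2)--(1,-1)--(2,-1)--(2,1)--(1,1)--(1,2)--(-1,2)--(-1,1)--(-2,1)--cycle;
\draw (-2,-.75)--(2,-.75) (-2,.75)--(2,.75) (-2,.3)--(-1.55,-.3)--(2,-.3) (-2,-.3)--(-1.55,.3)--(2,.3);
\draw[gray] (-.75,-2)--(-.75,2) (.75,-2)--(.75,2) (.3,-2)--(-.3,-1.55)--(-.3,2) (-.3,-2)--(.3,-1.55)--(.3,2);
\fill (-2,0) circle (.03) (-1.55,0) circle (.03) (0,-2) circle (.03) (0,-1.55) circle (.03);
\fill (2,-.92) circle (.03) (2,-.52) circle (.03) (2,-.12) circle (.03) (2,.12) circle (.03) (2,.52) circle (.03) (2,.92) circle (.03);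
\fill (-.92,2) circle (.03) (-.52,2) circle (.03) (-.12,2) circle (.03) (.12,2) circle (.03) (.52,2) circle (.03) (.92,2) circle (.03);
\node[left] at (-2,0) {\small$a_0$}; \node[right] at (-1.55,0) {\small$o$};
\node[below] at (0,-2) {\small$\bar a_0$}; \node[above] at (0,-1.55) {\small$\bar o$};
\node[right] at (2,-.92) {\small$b_0^-$}; \node[right] at (2,-.52) {\small$b_0$}; \node[right] at (2,-.14) {\small$b_0^+$};
\node[right] at (2,.14) {\small$b_1^-$}; \node[right] at (2,.52) {\small$b_1$}; \node[right] at (2,.92) {\small$b_1^+$};
\node[above] at (-.92,2) {\small$\bar b_0^-$}; \node[above] at (-.52,2) {\small$\bar b_0$}; \node[above] at (-.14,2) {\small$\bar b_0^+$};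
\node[above] at (.16,2) {\small$\bar b_1^-$}; \node[above] at (.52,2) {\small$\bar b_1$}; \node[above] at (.92,2) {\small$\bar b_1^+$};
\node at (1.3,-.63) {\small$\chi_z^-$}; \node at (1.6,-.42) {\small$\chi_z^+$};
\node at (1.3,.42) {\small$\chi_{z'}^-$}; \node at (1.6,.63) {\small$\chi_{z'}^+$};
\end{tikzpicture}
\caption{The disc $\mathbb D$ with row arcs (black), column arcs (gray) and terminals for two rows $z=(0,0)$, $z'=(0,1)$ and one left cut $\{z\}$ with pin $o$. The corridor between $\chi_z^-$ and $\chi_z^+$ leads from $a_0$ to $b_0$, the one between $\chi_{z'}^-$ and $\chi_{z'}^+$ from $a_0$ to $b_1$, and $o$ lies between the two corridors.}\label{fig:cross}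
\end{figure}

\begin{example}[One pin]\label{ex:pin}
Let $R=\{z,z'\}$ with $z=(0,0)$, $z'=(0,1)$, let all orders be $z\,z'$, and let $\mathcal C$ consist of the left cut $\{z\}$, with pin $o$ (Figure~\ref{fig:cross}). The four column arcs separate $a_0$ and $o$ from all terminals on the right side. Counting also row arcs,
\[
\mathrm{sep}(a_0,b_0)=5,\quad\mathrm{sep}(o,b_0^+)=4,\quad\mathrm{sep}(a_0,b_0^+)=6,\quad\mathrm{sep}(o,b_0)=5 .
\]
Since $6+5\ge5+4+2$, the path $P_{ob_0^+}$ avoids $P_z$. It ends at the guard $b_0^+$, which is on the boundary above $b_0$; so in a drawing of $G'$ in a disc, $o$ lies above $P_z$. The same four numbers occur with $b_1,b_1^-$ in place of $b_0,b_0^+$, so $o$ lies below $P_{z'}$. A guard on the top side shows in the same way that $o$ lies to the left of each column path $F$. If $P_z$, $P_{z'}$ and $F$ had a common vertex $v$, then by (P1) the two row paths would coincide from $a_0$ to $v$. To the left of $F$ they would be one and the same curve, and $o$ would lie both above and below it.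
\end{example}

\section{Pins locate the crossings}\label{sec:pins}

We carry out the argument of Example~\ref{ex:pin} in general. The position of a pin in a drawing of $G'$ is not given in advance, since the minor is arbitrary; we determine it from paths to the guards, whose positions on the boundary are fixed.

\begin{lemma}\label{lem:disj}
Let $o=o_U$ be the pin of a cut $U\in\mathcal C$.
\begin{enumerate}
\item[(a)] If $z\ll z'$, then $P_z\cap P_{z'}=\emptyset$.
\item[(b)] Let $z\in R$ and $j=j_z$. If $z\in U$, then $P_z\cap P_{ob_j^+}=\emptyset$. If $z\notin U$, then $P_z\cap P_{ob_j^-}=\emptyset$.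
\item[(c)] Let $y\in R$ and $j=j_y$. If $U$ is a left cut, then $\bar P_y\cap P_{o\bar b_j^-}=\emptyset$. If $U$ is a right cut, then $\bar P_y\cap P_{o\bar b_j^+}=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
In each case we exhibit a good arc and exclude bad arcs, and Lemma~\ref{lem:crit} applies.

(a) Let $P_z$ have ends $a,b$ and $P_{z'}$ ends $a',b'$. By \eqref{eq:pos}, $a,b$ are below and $a',b'$ above $\chi_z^+$, so $\chi_z^+$ is of the good type $ab|a'b'$. A bad arc, of type $ab'|a'b$, separates $a$ from $a'$, so it is a row arc with $a$ below and $a'$ above it. Then $b'$ is below and $b$ above it, which is impossible because $b'$ is higher than $b$ on the right side.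

(b) Let $a=a_{i_z}$, $b=b_j$, and first let $z\in U$. The arc $\chi_z^+$ has $a,b$ below and $o,b_j^+$ above it, so it is of the good type $ab|ob_j^+$. A bad arc, of type $ab_j^+|ob$, separates $b$ from $b_j^+$, so it ends between them on the right side: it is $\chi_{z'}^+$ with $j_{z'}=j$, with $b$ below and $b_j^+$ above. Hence $a$ is above and $o$ below it. By \eqref{eq:pos}, $i_{z'}<i_z$, so $z'\le z$. As $U$ is a down-set, $z'\in U$ and $o$ is above $\chi_{z'}^+$, a contradiction. Now let $z\notin U$. The arc $\chi_z^-$ has $a,b$ above and $o,b_j^-$ below it, so it is good. A bad arc, of type $ab_j^-|ob$, is $\chi_{z'}^-$ with $j_{z'}=j$, with $b,o$ above and $b_j^-,a$ below it. Then $z'\in U$, and $i_z<i_{z'}$ by \eqref{eq:pos}, so $z\le z'\in U$ and $z\in U$, a contradiction.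

(c) Let $\bar a,\bar b$ be the ends of $\bar P_y$, and let $U$ be a left cut. The arc $\bar\chi_y^-$ has $\bar a,\bar b$ on its right and $o,\bar b_j^-$ on its left, so it is good. A bad arc, of type $\bar a\bar b_j^-|o\bar b$, separates $\bar b$ from $\bar b_j^-$, so it is a column arc with $\bar b$ on its right; but $o$ lies in the left band, on its left. For a right cut, $\bar\chi_y^+$ has $\bar a,\bar b$ on its left and $o,\bar b_j^+$ on its right. A bad arc, of type $\bar a\bar b_j^+|o\bar b$, is a column arc with $\bar b$ on its left, while $o$ is on its right.
\end{proof}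

\subsection*{Drawing the minor}
Let $\mathbb D'$ be a closed disc containing $\mathbb D$ in its interior. Join the outer terminals to points of $\partial\mathbb D'$ by disjoint arcs outside $\mathbb D$, called \emph{stubs}; their end points have the same cyclic order as the terminals on $\partial\mathbb D$. Now contract, one at a time, the edges of a spanning tree of each branch set, redrawing only in a thin neighborhood of the edge, inside the interior of $\mathbb D'$. Then delete the vertices in no branch set, loops, parallel edges and edges not in $E'$. By Definition~\ref{def:minor} the result is a drawing of $G'$ without crossings in the interior of $\mathbb D'$. Since distinct terminals lie in distinct branch sets, each outer terminal $t\in V'$ still has its own stub, which meets the drawing only at $t$.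

From now on a selected path between terminals is a curve in $\mathbb D'$, extended by the stubs at its outer ends, and the boundary point of a stub is named after its terminal. By (P2) a path passes through no terminal other than its ends, so two such curves meet only in common vertices and edges and in the stubs of common ends. Row and column paths are crosscuts of $\mathbb D'$. Clockwise, $\partial\mathbb D'$ shows the $a_i$ upwards, then the top terminals from left to right, then the right terminals downwards, then the $\bar a_i$ from right to left. For a row path $P$ with ends $a,b$, the side containing the open boundary arc from $a$ clockwise to $b$ is \emph{above} $P$, and the other side is \emph{below} $P$.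

\begin{lemma}\label{lem:triple}
For $z\ne z'$ and $y$ in $R$ we have $P_z\cap P_{z'}\cap\bar P_y=\emptyset$.
\end{lemma}

\begin{proof}
Name $z,z'$ as in the definition of a separating family. In case (i) use Lemma~\ref{lem:disj}(a). In cases (ii) and (iii) let $U$ be the cut that prefers $z$ to $z'$, and $o$ its pin. Let $P=P_z$ have ends $a,b$, let $P'=P_{z'}$ have ends $a',b'$, and let $F=\bar P_y$ have ends $\bar a$ (bottom) and $\bar b$ (top). Suppose that $v\in P\cap P'\cap F$. We look at the side of $F$ on which the pin should be:
\begin{itemize}
\item in case (ii), $I$ is the open boundary arc from $\bar a$ clockwise to $\bar b$, and $u=a$, $u'=a'$, $g=\bar b^-_{j_y}$;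
\item in case (iii), $I$ is the open boundary arc from $\bar b$ clockwise to $\bar a$, and $u=b$, $u'=b'$, $g=\bar b^+_{j_y}$.
\end{itemize}
In both cases $u,u',g\in I$, and the other ends of $P,P'$ lie on the other open arc between $\bar a$ and $\bar b$. Let $I^{\mathrm{up}}$ be the open part of $I$ between $u$ and $\bar b$, and $I^{\mathrm{low}}$ the open part between $u$ and $\bar a$. By the cyclic order, $I^{\mathrm{up}}$ is above $P$ and $I^{\mathrm{low}}$ is below $P$. The inequality $i_{z'}\le i_z$, respectively $j_{z'}\le j_z$, says that $u'=u$ or $u'\in I^{\mathrm{low}}$. So the arc $I'^{\mathrm{up}}$, defined in the same way from $u'$, contains $I^{\mathrm{up}}$.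

\emph{Step 1: position of the pin.} Let $W$ be the side of $F$ that contains $I$. The path $P_{og}$ avoids $F$ by Lemma~\ref{lem:disj}(c) and ends in $I$, so $o\in W$. By Lemma~\ref{lem:disj}(b), the path from $o$ to $b_{j_z}^+$ avoids $P$ and the path from $o$ to $b_{j_{z'}}^-$ avoids $P'$. The first guard is above $P$ and the second is below $P'$. Hence $o$ is above $P$ and below $P'$.

\emph{Step 2: the row paths inside $W$.} Traverse $P$ from $u$. By (P1) the intersection $P\cap F$ is a subpath, and by (P2) it contains no terminal. Let $x_0$ be its first vertex and $\Gamma=P[u,x_0]$. The part of $P$ before $x_0$ avoids $F$ and starts in $I$, so it lies in $W$. The part after the last vertex on $F$ avoids $F$ and ends on the other side of $F$. So $P\cap W=\Gamma\setminus\{x_0\}$, and $\Gamma$ is a crosscut of the closed disc $\overline W$, from $u\in I$ to an inner point of $F$. The closure of each side of $\Gamma$ in $\overline W$ is a closed disc, which stays connected when points of its boundary are removed. So $W\setminus\Gamma$ is the disjoint union of two connected sets $\mathrm{Up}\supseteq I^{\mathrm{up}}$ and $\mathrm{Low}\supseteq I^{\mathrm{low}}$.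 They avoid $P$, so $\mathrm{Up}$ is above $P$ and $\mathrm{Low}$ is below $P$. By Step 1, $o\in\mathrm{Up}$. Define $x_0',\Gamma',\mathrm{Up}',\mathrm{Low}'$ for $P'$, traversed from $u'$. By Step 1, $o\in\mathrm{Low}'$.

\emph{Step 3: $\Gamma'$ avoids $\mathrm{Up}$.} This is where the common vertex $v$ is used. If $u=u'$, then $P$ and $P'$ coincide from $u$ to $v\in F$ by (P1), so $\Gamma'=\Gamma$. Let $u'\in I^{\mathrm{low}}$. Let $x$ be the first vertex of $\Gamma'$ on $\Gamma$, or $x=x_0'$ if there is none. The part of $\Gamma'$ before $x$ is connected, lies in $W\setminus\Gamma$ and contains $u'$, so it lies in $\mathrm{Low}$. If $x\notin\Gamma$, the only remaining point is $x_0'\in F$, which is not in $W$. If $x\in\Gamma$, then $P[x,v]=P'[x,v]$ by (P1). Along $P$ the vertices $x,x_0,v$ occur in this order (equalities allowed), so $x_0$ is the first vertex on $F$ of the path $P[x,v]$ read from $x$. Along $P'$ the vertices $x,x_0',v$ occur in this order, so $x_0'$ is the same vertex. Hence the part of $\Gamma'$ from $x$ on is contained in $\Gamma$, which avoids $\mathrm{Up}$.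

\emph{Step 4.} By Step 3, $\mathrm{Up}$ is a connected subset of $W\setminus\Gamma'$, and it contains $I^{\mathrm{up}}\subseteq I'^{\mathrm{up}}\subseteq\mathrm{Up}'$. So $\mathrm{Up}\subseteq\mathrm{Up}'$ and $o\in\mathrm{Up}'\cap\mathrm{Low}'=\emptyset$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:geom}]
First, $\bar P_y\cap\bar P_{y'}\cap P_z=\emptyset$ for $y\ne y'$. Indeed, let $\varphi$ be the automorphism of $G$ induced by $\sigma$. Renaming each vertex $v$ of $G'$ as $\varphi(v)$, with branch set $\varphi(B_v)$, and keeping lengths and edge numbers gives another $(1+\varepsilon)$-preserving minor of $(G,T)$, in which $\bar P_y,\bar P_{y'},P_z$ have become the row paths of $y,y'$ and the column path of $z$. Apply Lemma~\ref{lem:triple} to it.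

For $z,y\in R$ the ends of the crosscuts $P_z$ and $\bar P_y$ alternate on $\partial\mathbb D'$, so the paths share a vertex $v(z,y)$. Suppose that $v(z,y)=v(z',y')=v$. If $z\ne z'$, then $v\in P_z\cap P_{z'}\cap\bar P_y$, against Lemma~\ref{lem:triple}. If $z=z'$ and $y\ne y'$, then $v\in\bar P_y\cap\bar P_{y'}\cap P_z$, which is also empty. So the $|R|^2$ vertices $v(z,y)$ are distinct.
\end{proof}

\section{A sweep with linearly many cuts}\label{sec:cuts}

We prove Proposition~\ref{prop:comb}. It is convenient to use the coordinates $i$ and $h=i+j$, in which
\begin{equation}\label{eq:le}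
z\le z'\iff0\le i_{z'}-i_z\le h_{z'}-h_z .
\end{equation}

\subsection*{The design}
A model for a sweep is the family of linear functions $g_\theta=h+\theta i$, with $\theta$ decreasing from $+\infty$, where $g_\theta$ sorts by $i$, through $0$, where it sorts by $h$, to $-1$, where $g_\theta=j$. By \eqref{eq:le}, each $g_\theta$ with $\theta\ge-1$ is monotone for $\le$; and if $i_p<i_q$, then $g_\theta(q)-g_\theta(p)$ increases with $\theta$, so it changes sign at most once. Sublevel sets of the $g_\theta$ are the natural cuts.

To separate $w^2$ elements by $O(w)$ cuts we refine $R$ hierarchically. Expand $i$ and $h$ in digits, and call a \emph{cell} a set of elements whose leading digits agree. If the leading parts $\nu$ of $i$ and $\eta$ of $h$ take $X$ and $Y$ values, there are $XY$ cells, and each has to be split by the next digit. One cut can split all cells on a diagonal $\nu+\eta=s$ at once, as in Example~\ref{ex:four}: it takes everything with $\nu+\eta<s$ and a part of each cell with $\nu+\eta=s$. There are fewer than $X+Y$ diagonals, so a product is replaced by a sum, as with the labels in Section~\ref{sec:general}. The function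 $\nu+\eta$ is a rounded multiple of some $g_\theta$, and rounding can destroy the monotonicity of the model. We absorb the rounding errors by forbidding the top $32$ values of every digit of $i$, so that different leading parts of $i$ force a large gap. The base $\rho_l$ of the $l$-th digit of $i$ must grow, so that a constant fraction of the values of $i$ survives, but it must grow more slowly than $4^l$, where $4$ is the base for $h$, so that the number of cuts is $O(w)$. The choice $\rho_l=2^{l+7}$ does both.

\subsection*{Digits and gaps}
Let $L\ge1$, let $\rho_l=2^{l+7}$ for $0\le l\le L-2$, and let $\rho_{L-1}$ be a power of two with $2^{L+6}\le\rho_{L-1}\le2^{2L+13}$. Put $w_0=1$, $w_{l+1}=\rho_lw_l$ and $w=w_L$. The freedom in $\rho_{L-1}$ lets $w$ be any power of two from $2^7$ on: with $S(L)=\sum_{l\le L-2}(l+7)$, the exponent $\log_2w$ takes all integer values in $[S(L)+L+6,\ S(L)+2L+13]$; for $L=1$ this is $[7,15]$, and since $S(L+1)=S(L)+L+6$, the interval for $L+1$ starts at $S(L)+2L+13$. We have $\rho_l\ge2^{l+7}\ge128$ for all $l$, so $w_{\lambda'}/w_\lambda\ge128^{\lambda'-\lambda}$ for $\lambda\le\lambda'$, and $4^L$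 divides $w$.

For integers $0\le i,h<w$ and $0\le l\le L$ put $\nu_l(i)=\lfloor i/w_l\rfloor$ and $\eta_l(h)=\lfloor h/4^l\rfloor$, and for $l<L$ let $d_l=\nu_l\bmod\rho_l$ and $e_l=\eta_l\bmod4$ be the digits. So $\nu_l=\rho_l\nu_{l+1}+d_l$, $\eta_l=4\eta_{l+1}+e_l$, $\nu_0=i$, $\eta_0=h$ and $\nu_L=0$. Let
\[
A=\{0\le i<w:\ d_l(i)\le\rho_l-33\text{ for all }l<L\},\qquad R=\{(i,j):\ i\in A,\ 0\le i+j<w\}.
\]
Then $|A|=w\prod_l(1-32/\rho_l)\ge w\bigl(1-\sum_l2^{-l-2}\bigr)\ge w/2$, so $w^2/2\le|R|\le w^2$; and $|B|\le2w$ because $-w<j<w$. We regard $\nu_l,d_l,\eta_l,e_l$ as functions on $R$. For $b\le b'$ we have $\eta_{b'}=\lfloor\eta_b/4^{b'-b}\rfloor$, and therefore, for $z,z'\in R$,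
\begin{gather}
\eta_b(z)\le\eta_b(z')\ \Longrightarrow\ \eta_{b'}(z)\le\eta_{b'}(z'),\label{eq:mono}\\
\eta_b(z')-\eta_b(z)<4^{b'-b}\bigl(\eta_{b'}(z')-\eta_{b'}(z)+1\bigr).\label{eq:eta}
\end{gather}
The next lemma is the opposite estimate for $\nu$, and it beats \eqref{eq:eta} by a factor $4$.

\begin{lemma}[Gap lemma]\label{lem:gap}
Let $z,z'\in R$ and $0\le\lambda<\lambda'\le L$, and suppose that $\delta=\nu_{\lambda'}(z')-\nu_{\lambda'}(z)\ge1$. Then
\[
\nu_\lambda(z')-\nu_\lambda(z)>4^{\lambda'-\lambda+1}(\delta+1).
\]
\end{lemma}

\begin{proof}
Write $i=i_z$, $i'=i_{z'}$, $\kappa=\lambda'-\lambda$. We have $i'\ge\nu_{\lambda'}(i')w_{\lambda'}$. Since $d_{\lambda'-1}(i)\le\rho_{\lambda'-1}-33$,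
\[
i<\nu_{\lambda'}(i)w_{\lambda'}+(\rho_{\lambda'-1}-32)w_{\lambda'-1}=(\nu_{\lambda'}(i)+1)w_{\lambda'}-32w_{\lambda'-1}.
\]
Both bounds are multiples of $w_\lambda$, so $\nu_\lambda(i')\ge\nu_{\lambda'}(i')w_{\lambda'}/w_\lambda$ and $\nu_\lambda(i)<\bigl((\nu_{\lambda'}(i)+1)w_{\lambda'}-32w_{\lambda'-1}\bigr)/w_\lambda$. Subtracting,
\[
\nu_\lambda(i')-\nu_\lambda(i)>(\delta-1)\frac{w_{\lambda'}}{w_\lambda}+32\,\frac{w_{\lambda'-1}}{w_\lambda}\ge(\delta-1)128^\kappa+32\cdot128^{\kappa-1}.
\]
Finally $128^\kappa\ge4^{\kappa+1}$ and $32\cdot128^{\kappa-1}\ge32\cdot4^{\kappa-1}=2\cdot4^{\kappa+1}$.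
\end{proof}

\begin{lemma}\label{lem:N}
If $\eta_l(z)=\eta_l(z')$, $\nu_{l+1}(z)=\nu_{l+1}(z')$ and $d_l(z)<d_l(z')$, then $z\le z'$ fails.
\end{lemma}

\begin{proof}
We show $i_{z'}-i_z>h_{z'}-h_z$ and use \eqref{eq:le}. For $l=0$ we have $h_z=h_{z'}$ and $i_z<i_{z'}$. For $l\ge1$, Lemma~\ref{lem:gap} with $\lambda=0$, $\lambda'=l$ gives $i_{z'}-i_z>2\cdot4^{l+1}$, while $h_{z'}-h_z<4^l$ by \eqref{eq:eta}.
\end{proof}

\subsection*{The central order}
Let $M$ be the lexicographic order on $R$ by the key
\[
(\eta_L;\ e_{L-1},-d_{L-1};\ e_{L-2},-d_{L-2};\ \dots;\ e_0,-d_0).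
\]
The entries before $e_l$ determine and are determined by $(\eta_{l+1},\nu_{l+1})$, those before $-d_l$ by $(\eta_l,\nu_{l+1})$, and the whole key determines $(h,i)$. So cells are intervals of $M$. Consider the first entry at which the keys of two elements differ. If it is $\eta_L$ or $e_l$ (\emph{type $h$}), the element with smaller $h$ comes first; if it is $-d_l$ (\emph{type $i$}), the element with larger $i$ comes first. The sign of $d_l$ is chosen so that pairs of type $i$ are already reversed in $M$ with respect to $\mathrm{lex}(i,j)$; they need left cuts only.

\begin{lemma}\label{lem:M}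
\begin{enumerate}
\item[(a)] If $z\le z'$ and $z\ne z'$, then $z<_Mz'$.
\item[(b)] If $i_p<i_q$ and $h_q\le h_p$, then $q<_Mp$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $i_z\le i_{z'}$ and $h_z\le h_{z'}$. If the first difference were $-d_l$, then $d_l(z)<d_l(z')$, contrary to Lemma~\ref{lem:N}. So it has type $h$, and $z$ has the smaller $h$. (b) For type $h$, $q$ has the smaller $h$; for type $i$, $q$ has the larger $i$.
\end{proof}

Part (a) already needs the gaps. If $i=w_1-1$ were allowed (with $L\ge2$), the elements with $(i,h)=(w_1-1,0)$ and $(w_1,1)$ would satisfy $z\le z'$, but their keys first differ at $-d_1$, which puts $z'$ first.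

\subsection*{The cut sets}
We define subsets of $R$ first and build the orders from them afterwards. A set of type $H_L$ is $\{\eta_L<t\}$ with $1\le t<w/4^L$. A set of any other type has the form
\[
U=\{f<s\}\cup\{f=s\text{ and the condition holds}\},
\]
where $s$ is a value of $f$ on $R$, $0\le l<L$, and $f$ and the condition are as follows.
\begin{center}
\begin{tabular}{cccc}
type & $f$ & condition & range of $t$\\ \hline
$V_l$ & $\nu_{l+1}+\eta_l$ & $d_l\ge t$ & $1\le t\le\rho_l-33$\\
$H_l$ & $\nu_{l+1}+\eta_{l+1}$ & $e_l<t$ & $t\in\{1,2,3\}$\\
$H'_l$ & $\eta_{l+1}-\nu_{l+1}$ & $e_l<t$ & $t\in\{1,2,3\}$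
\end{tabular}
\end{center}
The \emph{left list} $U_1,\dots,U_{N}$ contains the sets of types $H_L;V_{L-1},H_{L-1};\dots;V_0,H_0$ in this order, and the \emph{right list} $U'_1,\dots,U'_{N'}$ those of types $H_L;H'_{L-1};\dots;H'_0$; the order within a type is arbitrary, and each choice of parameters gives one entry. The lists follow the model. Without rounding, $f$ is a multiple of $g_\theta$ with $\theta=4^l/w_{l+1}$ for $V_l$, $\theta=4^{l+1}/w_{l+1}$ for $H_l$ and $\theta=-4^{l+1}/w_{l+1}$ for $H'_l$. Along the left list $\theta$ is multiplied by $4$ from $V_l$ to $H_l$ and by $\rho_l/16\ge8$ from $H_l$ to $V_{l-1}$; along the right list it decreases and stays above $-1$.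

As before, $U$ \emph{prefers} $z$ to $z'$ if $z\in U$, $z'\notin U$. Two facts follow from the form of the sets.
\begin{enumerate}
\item[(F1)] If $U$ is not of type $H_L$ and prefers $z$ to $z'$, then $f(z)\le s\le f(z')$. If moreover $f(z)=f(z')$, then $d_l(z)>d_l(z')$ for type $V_l$, and $e_l(z)<e_l(z')$ for types $H_l$, $H'_l$.
\item[(F2)] Sets of the same type are nested: if $s<s'$, the first lies in $\{f\le s\}\subseteq\{f<s'\}$, hence in the second; if $s=s'$, or for type $H_L$, one condition implies the other.
\end{enumerate}

\begin{lemma}[Left list]\label{lem:left}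
Let $U$ be in the left list.
\begin{enumerate}
\item[(a)] If $z\le z'$, then $U$ does not prefer $z'$ to $z$.
\item[(b)] If $i_p<i_q$ and $U$ prefers $q$ to $p$, then $q<_Mp$.
\item[(c)] If $i_p<i_q$ and an earlier set $U^\circ$ of the list prefers $p$ to $q$, then $U$ does not prefer $q$ to $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $U$ of type $V_l$ or $H_l$ write $f=\nu_{l+1}+\eta_b$, with $b=l$ or $b=l+1$ respectively.

(a) Suppose that $U$ prefers $z'$ to $z$. Since $h_z\le h_{z'}$, the type is not $H_L$. By (F1), $f(z')\le f(z)$, while $\nu_{l+1}(z)\le\nu_{l+1}(z')$ and $\eta_b(z)\le\eta_b(z')$. So all three are equalities. For $H_l$, (F1) gives $e_l(z')<e_l(z)$ with equal $\eta_{l+1}$, so $h_{z'}<h_z$, which is false. For $V_l$, (F1) gives $d_l(z)<d_l(z')$, contrary to Lemma~\ref{lem:N}.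

(b) For $H_L$ we have $\eta_L(q)<\eta_L(p)$. Otherwise $f(q)\le f(p)$ and $\nu_{l+1}(q)\ge\nu_{l+1}(p)$ give $\eta_b(q)\le\eta_b(p)$. If this is strict, then $h_q<h_p$ and Lemma~\ref{lem:M}(b) applies. If it is an equality, then also $\nu_{l+1}(q)=\nu_{l+1}(p)$ and $f(q)=f(p)$. By (F1) the keys first differ at $-d_l$ (type $V_l$) or $e_l$ (type $H_l$), and $q$ has the smaller entry.

(c) Suppose that $U$ prefers $q$ to $p$. By (F2) the types differ, and $q<_Mp$ by (b). If $U^\circ$ had type $H_L$, then $\eta_L(p)<\eta_L(q)$ and $p<_Mq$. So $U^\circ$ has type $V_{l'}$ or $H_{l'}$ and $U$ has type $V_l$ or $H_l$ with $l\le l'$. Write $f^\circ=\nu_{l'+1}+\eta_{b'}$ for $U^\circ$, and put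
\begin{align*}
\Delta\nu&=\nu_{l+1}(q)-\nu_{l+1}(p)\ge0, & \Delta\eta&=\eta_b(p)-\eta_b(q),\\
\Delta\nu'&=\nu_{l'+1}(q)-\nu_{l'+1}(p)\ge0, & \Delta\eta'&=\eta_{b'}(p)-\eta_{b'}(q).
\end{align*}
By (F1), $f(q)\le f(p)$ and $f^\circ(p)\le f^\circ(q)$, that is,
\begin{equation}\label{eq:leftc}
0\le\Delta\nu\le\Delta\eta,\qquad\Delta\eta'\le\Delta\nu' .
\end{equation}

\emph{Case $l=l'$.} Then $U^\circ$ has type $V_l$ and $U$ type $H_l$, so $\Delta\nu'=\Delta\nu$, $b=l+1$, $b'=l$ and $\Delta\eta'=4\Delta\eta+e_l(p)-e_l(q)$. If $\Delta\nu=\Delta\eta$, then $f(p)=f(q)$, so $e_l(q)<e_l(p)$ by (F1) and $\Delta\eta'>4\Delta\eta\ge\Delta\nu$. If $\Delta\nu<\Delta\eta$, then $\Delta\eta\ge1$ and $\Delta\eta'\ge4\Delta\eta-3\ge\Delta\eta>\Delta\nu$. Both contradict \eqref{eq:leftc}.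

\emph{Case $l<l'$.} Let $\kappa=l'-l$. Then $b\le l'\le b'$ and $b'-b\le\kappa+1$. From $\Delta\eta\ge0$ and \eqref{eq:mono} we get $\eta_{l'}(p)\ge\eta_{l'}(q)$ and $\Delta\eta'\ge0$. If $\Delta\nu'=0$, then $\Delta\eta'=0$ and $f^\circ(p)=f^\circ(q)$, and we apply (F1) to $U^\circ$. For $V_{l'}$ it gives $d_{l'}(p)>d_{l'}(q)$ with equal $\nu_{l'+1}$, so $i_p>i_q$. For $H_{l'}$ it gives $e_{l'}(p)<e_{l'}(q)$ with equal $\eta_{l'+1}$, so $\eta_{l'}(p)<\eta_{l'}(q)$. Both are false. If $\Delta\nu'\ge1$, Lemma~\ref{lem:gap} with $\lambda=l+1$, $\lambda'=l'+1$ gives $\Delta\nu>4^{\kappa+1}(\Delta\nu'+1)$, while \eqref{eq:leftc} and \eqref{eq:eta} give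
\[
\Delta\nu\le\Delta\eta<4^{b'-b}(\Delta\eta'+1)\le4^{\kappa+1}(\Delta\nu'+1).\qedhere
\]
\end{proof}

\begin{lemma}[Right list]\label{lem:right}
Let $U$ be in the right list.
\begin{enumerate}
\item[(a)] If $z\le z'$, then $U$ does not prefer $z'$ to $z$.
\item[(b)] If $i_p<i_q$ and $U$ prefers $p$ to $q$, then $p<_Mq$.
\item[(c)] If $i_p<i_q$ and an earlier set $U^\circ$ of the list prefers $q$ to $p$, then $U$ does not prefer $p$ to $q$.
\end{enumerate}
\end{lemma}

\begin{proof}
For type $H_L$, part (a) follows from $h_z\le h_{z'}$ and part (b) from $\eta_L(p)<\eta_L(q)$. In (a) and (b) let $U$ have type $H'_l$.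

(a) Here $f$ is a difference, and its monotonicity rests on the gap lemma. Suppose that $U$ prefers $z'$ to $z$, and let $x=\eta_{l+1}(z')-\eta_{l+1}(z)\ge0$ and $\delta=\nu_{l+1}(z')-\nu_{l+1}(z)\ge0$. From $f(z')\le f(z)$ we get $x\le\delta$. If $\delta=0$, then $x=0$, and (F1) gives $e_l(z')<e_l(z)$, so $h_{z'}<h_z$, which is false. If $\delta\ge1$, Lemma~\ref{lem:gap} with $\lambda=0$, $\lambda'=l+1$ and \eqref{eq:eta} give $i_{z'}-i_z>4^{l+2}(\delta+1)\ge4^{l+1}(x+1)>h_{z'}-h_z$, contrary to \eqref{eq:le}.

(b) Let $\Delta\nu=\nu_{l+1}(q)-\nu_{l+1}(p)$ and $\Delta\eta=\eta_{l+1}(q)-\eta_{l+1}(p)$. From $i_p<i_q$ and $f(p)\le f(q)$ we get $0\le\Delta\nu\le\Delta\eta$. If $\Delta\eta=0$, then $\Delta\nu=0$, and by (F1) the keys first differ at $e_l$, with $e_l(p)<e_l(q)$. Let $\Delta\eta\ge1$. Then $h_p<h_q$, so it suffices to show that the first difference has type $h$. Suppose that it is $-d_\mu$. Then $\eta_\mu(p)=\eta_\mu(q)$, which forces $\mu>l+1$ and, by \eqref{eq:eta}, $\Delta\eta<4^{\mu-l-1}$. Also $\nu_\mu(p)\ne\nu_\mu(q)$, so $\nu_\mu(q)-\nu_\mu(p)\ge1$, and Lemma~\ref{lem:gap} with $\lambda=l+1$, $\lambda'=\mu$ gives $\Delta\nu>2\cdot4^{\mu-l}>\Delta\eta$,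 a contradiction.

(c) Suppose that $U$ prefers $p$ to $q$. By (F2) the types differ, and $p<_Mq$ by (b). If $U^\circ$ had type $H_L$, then $\eta_L(q)<\eta_L(p)$ and $q<_Mp$. So $U^\circ,U$ have types $H'_{l'},H'_l$ with $\kappa=l'-l\ge1$. Let $\Delta\nu,\Delta\eta$ be as in (b) and let $\Delta\nu',\Delta\eta'$ be the same differences with $l'$ in place of $l$. By (F1), $0\le\Delta\nu\le\Delta\eta$ and $\Delta\eta'\le\Delta\nu'$. From $\Delta\eta\ge0$ and \eqref{eq:mono} we get $\eta_{l'}(q)\ge\eta_{l'}(p)$ and $\Delta\eta'\ge0$. If $\Delta\nu'=0$, then $\Delta\eta'=0$, and (F1) for $U^\circ$ gives $e_{l'}(q)<e_{l'}(p)$, so $\eta_{l'}(q)<\eta_{l'}(p)$, which is false. If $\Delta\nu'\ge1$, Lemma~\ref{lem:gap} gives $\Delta\nu>4^{\kappa+1}(\Delta\nu'+1)$, while \eqref{eq:eta} gives $\Delta\nu\le\Delta\eta<4^\kappa(\Delta\eta'+1)\le4^\kappa(\Delta\nu'+1)$.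
\end{proof}

\subsection*{The sweep}
Each set of the lists has to be an initial segment of some order, and the simplest way to achieve this is to move it to the front. Let $O_0=M$. For $1\le\kappa\le N$ let $O_{-\kappa}$ arise from $O_{-(\kappa-1)}$ by moving $U_\kappa$ to the front, keeping the order inside $U_\kappa$ and inside its complement. Define $O_\kappa$ from $O_{\kappa-1}$ and $U'_\kappa$ in the same way for $1\le\kappa\le N'$. Finally let $O_{-N-1}=\mathrm{lex}(i,j)$ and $O_{N'+1}=\mathrm{lex}(j,i)$. Let $\mathcal C$ consist of the left cuts $(U_\kappa,-\kappa)$ and the right cuts $(U'_\kappa,\kappa)$.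

\begin{lemma}\label{lem:sweep}
The sequence $O_{-N-1},\dots,O_{N'+1}$ is a sweep of $R$, and $\mathcal C$ is separating.
\end{lemma}

\begin{proof}
Say that a set \emph{splits} a pair if it prefers one element to the other. By induction on $\kappa$, the order of a pair in $O_{-\kappa}$ is decided by the last of $U_1,\dots,U_\kappa$ that splits it, the preferred element coming first, and by $M$ if none does; the same holds on the right. So (S2) follows from Lemma~\ref{lem:M}(a) and parts (a) of Lemmas~\ref{lem:left} and~\ref{lem:right}.

For (S3) let $p$ be northwest of $q$, so $i_p<i_q$. \emph{If $p$ precedes $q$ in $O_{-\kappa}$ with $0\le\kappa\le N$, then it does so in $O_{-\kappa'}$ for $\kappa\le\kappa'\le N$.} It suffices to show that no $U_{\kappa''}$ with $\kappa''>\kappa$ prefers $q$ to $p$. If none of $U_1,\dots,U_\kappa$ splits the pair, then $p<_Mq$, and this follows from Lemma~\ref{lem:left}(b). Otherwise the last one that splits it prefers $p$, and it follows from Lemma~\ref{lem:left}(c). \emph{If $q$ precedes $p$ in $O_\kappa$ with $0\le\kappa\le N'$, then it does so in $O_{\kappa'}$ for $\kappa\le\kappa'\le N'$}, by the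 same argument with Lemma~\ref{lem:right}(b) and (c). Together, once $q$ precedes $p$ along the sequence, it keeps doing so. As $p$ is first in $\mathrm{lex}(i,j)$ and $q$ is first in $\mathrm{lex}(j,i)$, there is exactly one change.

For separation let $z<_Mz'$. If the keys first differ at $-d_l$, then $i_{z'}<i_z$, the values of $\eta_l$ and $\nu_{l+1}$ agree, and $1\le d_l(z')+1\le d_l(z)\le\rho_l-33$. The set of type $V_l$ with $s=f(z)=f(z')$ and $t=d_l(z)$ prefers $z$ to $z'$, so (ii) holds. If the keys first differ at $\eta_L$, the set of type $H_L$ with $t=\eta_L(z')$, which is in both lists, prefers $z$ to $z'$. If they first differ at $e_l$, then $\eta_{l+1}$ and $\nu_{l+1}$ agree, and the sets of types $H_l$ and $H'_l$ with $s=f(z)=f(z')$ and $t=e_l(z')\ge1$ prefer $z$ to $z'$. In these two cases both a left and a right cut prefer $z$ to $z'$; if (i) fails, then $i_{z'}\le i_z$ or $j_{z'}\le j_z$, so (ii) or (iii) holds.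
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:comb}]
It remains to count $\mathcal C$. The function $\nu_{l+1}$ takes at most $w/w_{l+1}$ consecutive integer values and $\eta_b$ at most $w/4^b$, so $\eta_b\pm\nu_{l+1}$ takes at most $w/w_{l+1}+w/4^b$ values.

The number of sets of type $V_l$ is at most $\rho_l\bigl(w/w_{l+1}+w/4^l\bigr)=w/w_l+w\rho_l/4^l$. We have $\sum_lw_l^{-1}\le\frac{128}{127}<1.01$, $\sum_{l\le L-2}\rho_l/4^l=\sum_{l\le L-2}2^{7-l}\le2^8$ and $\rho_{L-1}/4^{L-1}\le2^{15}$. So the types $V_l$ contribute at most $(1.01+2^8+2^{15})w$. The types $H_l$ and $H'_l$ contribute at most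
\[
2\cdot3\sum_l\Bigl(\frac w{w_{l+1}}+\frac w{4^{l+1}}\Bigr)\le6\Bigl(\frac1{127}+\frac13\Bigr)w\le2.1\,w,
\]
and the type $H_L$, in both lists, at most $2w/4^L\le w/2$. Altogether $|\mathcal C|\le(1.01+256+32768+2.1+0.5)\,w\le33028\,w$.
\end{proof}

With Propositions~\ref{prop:geom} and~\ref{prop:comb} proved, the proof of Theorem~\ref{thm:main} is complete.

\begin{thebibliography}{1}
\bibitem{notes}
\emph{1 Graph Sparsification For Distances I -- Spanners},\\
\texttt{http://www.wisdom.weizmann.ac.il/\textasciitilde robi/teaching/}\allowbreak\texttt{2012a-AdvancedAlgorithms/}\allowbreak\texttt{lecture14.pdf}.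
\end{thebibliography}
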